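# A hereditarily $\mathcal C$ compact space that is not countable dimensional

All spaces are separable and metrizable. Throughout, $I=[0,1]$, and $Q=I^\omega$ is the Hilbert cube with points $x=(x_0,x_1,\dots)$ and metric $\rho(x,y)=\sum_i2^{-i}|x_i-y_i|$. For a subset $B$, $\overline B$ is its closure and $\mathrm{bd}\,B$ its boundary.

## 1. Zero-dimensional pieces and disjoint families

**Definition (zero-dimensional).** A space is *zero-dimensional* if it has a base of clopen sets. The empty set is counted as zero-dimensional.

Example: if $C\subset I$ is dense, then $I\setminus C$ is zero-dimensional, because the intervals open in $I$ with boundary in $C$ leave clopen traces on it and form a base. Subspaces and countable products of zero-dimensional spaces are again zero-dimensional. So $(I\setminus C)^\omega$ is a zero-dimensional subset of $Q$ for every dense $C\subset I$. This example is used constantly below.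

**Definition (countable dimensional).** A space is *countable dimensional* if it is a countable union of finite-dimensional (equivalently, zero-dimensional) subspaces.

Example: split $I$ into its rational points $I_0$ and its irrational points $I_1$. Then $I^d$ is the union of the $2^d$ zero-dimensional products $I_{\varepsilon_1}\times\dots\times I_{\varepsilon_d}$ with $\varepsilon\in\{0,1\}^d$. Hence each cube $I^d$ is countable dimensional, and so is any countable union of subspaces of finite-dimensional cubes. A subspace of a countable dimensional space is countable dimensional. For $Q$ the same splitting gives uncountably many pieces, so it proves nothing; we shall see that $Q$ is not countable dimensional.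

**Definition (property $\mathcal C$, in the sense of Haver and Addis–Gresham).** A space $X$ has *property $\mathcal C$* if for every sequence $\mathcal U_1,\mathcal U_2,\dots$ of open covers of $X$ there are families $\mathcal V_1,\mathcal V_2,\dots$ of open subsets of $X$ such that each $\mathcal V_i$ consists of pairwise disjoint sets, each member of $\mathcal V_i$ is contained in some member of $\mathcal U_i$, and $\bigcup_i\mathcal V_i$ covers $X$.

A single $\mathcal V_i$ need not cover $X$; only all of them together must. Example: a zero-dimensional space needs only one family, by the following fact.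

**Fact 1.** Every open cover $\mathcal U$ of a zero-dimensional space $Z$ is refined by a cover consisting of pairwise disjoint clopen sets.

*Proof.* Each point has a clopen neighborhood inside a member of $\mathcal U$. Since $Z$ is Lindelöf, countably many of these, $D_0,D_1,\dots$, cover $Z$. The sets $D_n\setminus\bigcup_{i<n}D_i$ are as required. $\square$

To use Fact 1 inside a larger space, we must extend disjoint families.

**Fact 2 (extension).** Let $A\subset Y$, and let $\{H_j\}$ be pairwise disjoint nonempty open subsets of $A$ with $H_j\subset U_j$, where $U_j$ is open in $Y$. Then there are pairwise disjoint open subsets $\tilde H_j$ of $Y$ with $H_j\subset\tilde H_j\subset U_j$.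

*Proof.* Let $d$ be a metric on $Y$, with $d(y,\emptyset)=\infty$, and put
$$\tilde H_j=\{y\in U_j:\ d(y,H_j)<d(y,A\setminus H_j)\}.$$
This is open. If $y\in H_j$, then $d(y,H_j)=0$, and $d(y,A\setminus H_j)>0$ because $H_j$ is open in $A$; so $H_j\subset\tilde H_j$. If $y\in\tilde H_j\cap\tilde H_k$ with $j\ne k$, then $H_k\subset A\setminus H_j$ and $H_j\subset A\setminus H_k$, so
$$d(y,H_j)<d(y,A\setminus H_j)\le d(y,H_k)<d(y,A\setminus H_k)\le d(y,H_j),$$
which is absurd. $\square$

**Fact 3.** Every countable dimensional space has property $\mathcal C$.

*Proof.* Let $X=\bigcup_{i\ge1}Z_i$ with $Z_i$ zero-dimensional, and let $\mathcal U_1,\mathcal U_2,\dots$ be open covers. By Fact 1, $Z_i$ is covered by disjoint open subsets of $Z_i$ that refine the trace of $\mathcal U_i$. Discard empty ones and extend by Fact 2 to a disjoint family $\mathcal V_i$ of open subsets of $X$ that refines $\mathcal U_i$ and covers $Z_i$. $\square$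

**Definition (partition).** A closed $S\subset X$ is a *partition* between disjoint closed sets $A,B\subset X$ if $X\setminus S=O_0\sqcup O_1$ with $O_0,O_1$ open and disjoint, $A\subset O_0$, $B\subset O_1$. Example: $\{x\in Q:x_N=\frac12\}$ is a partition between $\{x_N=0\}$ and $\{x_N=1\}$ in $Q$.

**Fact 4 (Engelking, *Theory of Dimensions, Finite and Infinite*, Thm. 1.2.11).** If $A,B\subset X$ are disjoint and closed and $Z\subset X$ is zero-dimensional, there is a partition $S$ between $A$ and $B$ with $S\cap Z=\emptyset$.

*Proof.* We may assume $A,B\neq\emptyset$: if $A=\emptyset$, take $S=\emptyset$, $O_0=\emptyset$ and $O_1=X$; the case $B=\emptyset$ is symmetric. Choose open $U_A\supset A$ and $U_B\supset B$ with disjoint closures. By Fact 1, $Z$ is a disjoint union of clopen subsets of $Z$, each missing $\overline{U_A}$ or $\overline{U_B}$. Let $F$ be the union of those that meet $\overline{U_A}$. Then $F$ is clopen in $Z$, $F\cap\overline{U_B}=\emptyset$ and $(Z\setminus F)\cap\overline{U_A}=\emptyset$. Hence neither of $A\cup F$ and $B\cup(Z\setminus F)$ meets the closure of the other. Let $O_0$ be the set of points strictly nearer to $A\cup F$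 than to $B\cup (Z\setminus F)$, let $O_1$ be the set of points for which the reverse strict inequality holds, and let $S$ be the set of points at equal distance. Then $O_0\supset A\cup F$ and $O_1\supset B\cup(Z\setminus F)$, so $S$ misses $Z$. $\square$

## 2. Hereditary property $\mathcal C$ against countable dimension

Countable dimensionality passes to all subsets, so by Fact 3 every subset of a countable dimensional space has property $\mathcal C$. Does the converse hold for compact spaces? The conjecture, stated in the proceedings of the Eighth Annual Workshop in Geometric Topology, is that it does not: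

**Conjecture.** There is a compact space every subset of which has property $\mathcal C$ but that is not countable dimensional.

We prove that the conjecture is true, in ZFC, with no extra hypotheses.

**Theorem 1.** There is a $G_\delta$-set $E$ in the Hilbert cube such that every subset of $E$ has property $\mathcal C$, but $E$ is not countable dimensional. There is a compact metrizable $X=E'\cup\Sigma$ with $E'$ homeomorphic to $E$ and $\Sigma$ countable dimensional. Consequently every subset of $X$ has property $\mathcal C$, and $X$ is not countable dimensional.

**Theorem 2.** The space $X$ constructed below is moreover a locally connected continuum; no nonempty open subset of $X$ is countable dimensional; and the least number of zero-dimensional subspaces needed to cover $X$ is exactly $\aleph_1$, the largest value possible for a separable metrizable space.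

## 3. Cubes: $d+1$ families suffice for $I^d$, and $Q$ fails

**The cube $I^d$, by hand.** By Fact 3, $I^d$ has property $\mathcal C$, but a direct argument shows the mechanism that we shall use. Fix pairwise disjoint countable dense sets $C_0,\dots,C_d\subset(0,1)$. For each $n\le d$ enumerate as $B^n_0,B^n_1,\dots$ all products of $d$ nonempty intervals open in $I$ with boundary in $C_n$; these form a base of $I^d$. Given open covers $\mathcal U_0,\dots,\mathcal U_d$, let $a_n$ be the set of all $i$ such that $B^n_i$ lies in a member of $\mathcal U_n$, and for $i\in a_n$ put
$$G^n_i=B^n_i\setminus\bigcup\{\overline{B^n_j}:\ j<i,\ j\in a_n\}.$$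
For fixed $n$ these are disjoint open sets refining $\mathcal U_n$. Which points $x$ do they miss? Since $\{B^n_i\}_i$ is a base, $x\in B^n_i$ for some $i\in a_n$; take the least such $i$. If $x\notin G^n_i$, then $x\in\overline{B^n_j}$ for some $j<i$ in $a_n$, while $x\notin B^n_j$ by minimality. So $x$ is in the boundary of a box, and some coordinate of $x$ lies in $C_n$. A point missed for all $n=0,\dots,d$ would have, for each of $d+1$ values of $n$, a coordinate in $C_n$. It has only $d$ coordinates, so two disjoint sets $C_n$ would share a value. Hence nothing is missed, and $d+1$ families cover $I^d$.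

For instance, on $I$ with $B_0=[0,\frac12)$, $B_1=(\frac25,1]$, both selected, we get $G_0=[0,\frac12)$ and $G_1=(\frac12,1]$; exactly the boundary point $\frac12$ of $B_0$ is lost. *Making a family disjoint costs only boundaries of boxes, and boundaries taken from different $C_n$ must use different coordinates.*

**The Hilbert cube lacks property $\mathcal C$.** Let $X$ have property $\mathcal C$ and let $f_1,f_2,\dots:X\to I$ be continuous. Take $\mathcal V_1,\mathcal V_2,\dots$ for the covers $\mathcal U_i=\{\{f_i<\frac23\},\{f_i>\frac13\}\}$ and put
$$D_i=\{f_i<\tfrac13\}\cup\bigcup\{V\in\mathcal V_i:\ V\cap\{f_i\le\tfrac13\}\ne\emptyset\},\qquad L_i=\mathrm{bd}\,D_i .$$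
The members of $\mathcal V_i$ used here are not inside $\{f_i>\frac13\}$, so they lie in $\{f_i<\frac23\}$. Thus $\overline{D_i}\subset\{f_i\le\frac23\}$, and $L_i$ is a partition between $\{f_i=0\}$ and $\{f_i=1\}$. Moreover $L_i$ misses $\bigcup\mathcal V_i$. Indeed, let $x\in V\in\mathcal V_i$ and $x\in L_i$. As $x\notin D_i$, the set $V$ misses $\{f_i\le\frac13\}$. By disjointness of $\mathcal V_i$ it also misses the members used in $D_i$. So $V$ is an open set disjoint from $D_i$, and $x\notin\overline{D_i}$, a contradiction. Since $\bigcup_i\mathcal V_i$ covers $X$, we get $\bigcap_iL_i=\emptyset$.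

Now let $X=Q$ and $f_i(x)=x_{i-1}$. By compactness $L_1\cap\dots\cap L_m=\emptyset$ for some $m$. Restricting to $\{x:x_i=0\text{ for }i\ge m\}\cong I^m$ gives partitions between the $m$ pairs of opposite faces of $I^m$ with empty intersection. This contradicts the classical theorem that such partitions always have a common point. So $Q$ does not have property $\mathcal C$, and by Fact 3 it is not countable dimensional. The compact space we want must therefore contain no copy of $Q$.

## 4. Deleting every missed point leaves a countable dimensional set

A plan suggests itself: start with $Q$, and delete the points that the construction of Section 3 misses. First we set up a code for "a sequence of covers by basic boxes".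

**Bases.** Let $C_0,C_1,\dots$ be pairwise disjoint countable dense subsets of $(0,1)$. For each $n$ let $\{B^n_i:i\in\omega\}$ enumerate all boxes $\{x\in Q:x_j\in J_j,\ j\in F\}$, with $F$ finite and each $J_j$ a nonempty interval open in $I$ whose boundary in $I$ is contained in $C_n$. They form a base of $Q$. The set $\overline{B^n_i}\setminus B^n_i$ is contained in a finite union of hyperplanes $\{x_j=c\}$ with $c\in C_n$.

**Codes.** Let $\mathbb K=\{0,1\}^{\omega\times\omega}$, a Cantor set, whose elements $r$ we view as subsets of $\omega\times\omega$; the pair $(n,i)\in r$ says "box $i$ of base $n$ is selected". Put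
$$O^r_n=\bigcup\{B^n_i:(n,i)\in r\},\qquad G^r_{n,i}=B^n_i\setminus\bigcup\{\overline{B^n_j}:j<i,\ (n,j)\in r\}\quad((n,i)\in r),\qquad V^r_n=\bigcup_{(n,i)\in r}G^r_{n,i}.$$
For fixed $r$ and $n$ the sets $G^r_{n,i}$ are open and pairwise disjoint. The argument of Section 3 says:

> If $x\in O^r_n\setminus V^r_n$ and $i$ is least with $(n,i)\in r$ and $x\in B^n_i$, then $x\in\overline{B^n_j}\setminus B^n_j$ for some $j<i$ with $(n,j)\in r$. $\qquad(1)$

Indeed $x\notin G^r_{n,i}$ gives $j<i$ with $(n,j)\in r$ and $x\in\overline{B^n_j}$, and $x\notin B^n_j$ by minimality of $i$.

**The naive deletion.** The points that all the disjoint families of code $r$ miss, although $r$ codes covers around them, form $D_r=\bigcap_n(O^r_n\setminus V^r_n)$. If we delete $D_r$ for every $r\in\mathbb K$, property $\mathcal C$ will surely hold for all subsets of what remains. But what remains is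
$$Q\setminus\bigcup_{r\in\mathbb K}D_r=\bigcup_n(I\setminus C_n)^\omega,\tag{2}$$
which is countable dimensional. To check (2): if $x\in D_r$, then by (1) $x$ has, for every $n$, a coordinate in $C_n$, so $x$ is not in the right side. Conversely, suppose that for every $n$ some coordinate $x_{a}$ (with $a$ depending on $n$) equals some $c\in C_n$. The box $\{y:y_{a}<c\}$ is some $B^n_j$, and $x\in\overline{B^n_j}\setminus B^n_j$. Since $x$ lies in infinitely many boxes of base $n$, there is $i>j$ with $x\in B^n_i$. Let $r$ select exactly $B^n_j$ and $B^n_i$ from base $n$, for each $n$. Then $x\in O^r_n$, but $x\notin G^r_{n,j}=B^n_j$ and $x\notin G^r_{n,i}=B^n_i\setminus\overline{B^n_j}$. So $x\in D_r$.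

The plan fails because one point $x$ is tested against all of the uncountably many codes.

## 5. Codes read off the coordinates, and the set $E$

We have not yet used that one family is free. If we keep back one cover, one disjoint family takes care of a whole zero-dimensional set $Z_r$ (Facts 1 and 2), and this set may depend on the code $r$. Then only points of $D_r\setminus Z_r$ must be deleted. The idea is to choose the sets $Z_r$ so that *each point $x$ is outside $Z_r$ for only countably many $r$*, and so that these $r$ are read off continuously from single coordinates of $x$.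

**Coding by coordinates.** Let $J_0,J_1,\dots$ be the nonempty subintervals of $I$ that are open in $I$ and have rational endpoints. Let $\mathcal C_p\subset J_p$ be a Cantor set and $r_p:\mathcal C_p\to\mathbb K$ a homeomorphism. For $r\in\mathbb K$ the set $C(r)=\{r_p^{-1}(r):p\in\omega\}$ is countable and has a point in every $J_p$, so it is dense in $I$. Hence
$$Z_r=(I\setminus C(r))^\omega$$
is zero-dimensional. By definition, $x\notin Z_r$ if and only if there are $l,p$ with $x_l\in\mathcal C_p$ and $r_p(x_l)=r$. So each pair $(l,p)$ produces at most one dangerous code for $x$.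

**Definition of $E$.** Fix a bijection $k\mapsto(l_k,p_k)$ from $\omega$ onto $\omega\times\omega$. Let $E_k$ be the set of $x\in Q$ such that, with $l=l_k$, $p=p_k$, at least one of the following holds:

1. $x_l\notin\mathcal C_p$;
2. $x_l\in\mathcal C_p$ and $x\in V_n^{r_p(x_l)}$ for some $n\le k$;
3. $x_l\in\mathcal C_p$ and $x\notin O_n^{r_p(x_l)}$ for some $n\le k$.

Put $E=\bigcap_kE_k$.

In words: the pair $(l,p)$ yields no code; or it yields a code $r$ and $x$ is caught by one of the first $k+1$ disjoint families; or $r$ does not even code covers around $x$, and this is visible among the first $k+1$ indices. The bound $n\le k$ matters twice. It makes the set in alternative 3 closed rather than merely $F_\sigma$, which gives $G_\delta$ below. And $k+1$ bases produce codimension $k+1$, exactly what the induction in Section 9 requires.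

**Openness.** The sets $\mathcal O_n=\{(x,r):x\in O^r_n\}$ and $\mathcal V_n=\{(x,r):x\in V^r_n\}$ are open in $Q\times\mathbb K$. If $x\in B^n_i$ and $(n,i)\in r$, then $B^n_i\times\{r':(n,i)\in r'\}$ is a neighborhood of $(x,r)$ inside $\mathcal O_n$. If $x\in G^r_{n,i}$, then $G^{r'}_{n,i}=G^r_{n,i}$ for all $r'$ that agree with $r$ at $(n,0),\dots,(n,i)$; so $G^r_{n,i}$ times the set of these $r'$ is a neighborhood of $(x,r)$ inside $\mathcal V_n$.

**$E$ is $G_\delta$.** On the closed set $\{x:x_l\in\mathcal C_p\}$ the map $x\mapsto(x,r_p(x_l))$ is continuous. Since $\mathcal V_n$ is open, the set $\{x:x_l\in\mathcal C_p,\ x\notin V^{r_p(x_l)}_n\text{ for all }n\le k\}$ is closed; its complement is the open set of points satisfying alternative 1 or 2. Since $\mathcal O_n$ is open, alternative 3 defines a finite union of closed sets. So $E_k$ is the union of an open and a closed set, hence $G_\delta$, and $E$ is $G_\delta$.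

## 6. Every subset of $E$ has property $\mathcal C$

**Proposition 1.** Every $Y\subset E$ has property $\mathcal C$.

*Proof.* Let $Y\ne\emptyset$ and let $\mathcal U_1,\mathcal U_2,\dots$ be open covers of $Y$. We keep back $\mathcal U_1$ for the zero-dimensional set and code the others.

**Step 1: the code.** Define $r\in\mathbb K$ by
$$(n,i)\in r\iff B^n_i\cap Y\text{ is contained in some member of }\mathcal U_{n+2}.$$
Since $\{B^n_i\}_i$ is a base of $Q$, each $y\in Y$ lies in some $B^n_i$ with $(n,i)\in r$. So $Y\subset O^r_n$ for all $n$.

**Step 2: the families.** For $n\ge0$ let $\mathcal V_{n+2}=\{G^r_{n,i}\cap Y:(n,i)\in r\}$, with empty sets discarded. This is a disjoint family of open subsets of $Y$ refining $\mathcal U_{n+2}$. The subspace $Y\cap Z_r$ is zero-dimensional, so by Facts 1 and 2 there is a disjoint family $\mathcal V_1$ of open subsets of $Y$ refining $\mathcal U_1$ and covering $Y\cap Z_r$.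

**Step 3: they cover $Y$.** Let $y\in Y\setminus Z_r$. Then $y_l=r_p^{-1}(r)$ for some $l,p$; let $(l,p)=(l_k,p_k)$. Now $y\in E\subset E_k$. Alternative 1 fails because $y_l\in\mathcal C_p$. Here $r_p(y_l)=r$, and alternative 3 fails because $y\in O^r_n$ for all $n$. So alternative 2 holds: $y\in V^r_n$ for some $n\le k$, that is, $y\in\bigcup\mathcal V_{n+2}$. $\square$

The code $r$ depends on $Y$ and the covers, but $E$ was fixed in advance: points outside $Z_r$ carry $r$ in a coordinate.

## 7. From partitions to local homology

It remains to see that $E$ is large. The classical proof that $Q\neq\bigcup_kZ_k$ for zero-dimensional $Z_k$ takes by Fact 4 a partition $L_k$ between $\{x_k=0\}$ and $\{x_k=1\}$ missing $Z_k$; then $\bigcap_kL_k\ne\emptyset$ by compactness and the theorem on partitions of cubes. For $E$ we would need a point of $\bigcap_kL_k$ lying in every $E_k$. So between two partitions we must shrink the current compact set $M$ into $E_k$. The first shrinking is forced on us by alternative 1: pass to $A=\{x\in M:x_l\in\mathcal C_p\}$, or to a closed part of $M$ missing $A$.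

Here the partition argument stops. It works with a property such as "$M$ meets every partition between $\{x_l=0\}$ and $\{x_l=1\}$", which $M=Q$ has because $Q$ is connected. But $A=\{x\in Q:x_l\in\mathcal C_p\}$ misses the partition $\{x_l=c\}$ for $c\in(0,1)\setminus\mathcal C_p$. And a closed $M'\subset Q\setminus A$ misses the partition $\{x_l=c'\}$ for $c'\in\mathcal C_p\cap(0,1)$. Neither choice keeps the property. We need an invariant that is *local*, so that we may move to a smaller open set away from $A$ when $A$ itself is too thin.

**Definition (local homology).** Homology is singular with $\mathbb Z/2$ coefficients. For $W\subset Q$ open and $M\subset Q$ closed put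
$$H_q(W|M)=H_q(W,W\setminus M).$$

A class is given by a chain $c$ in $W$ with $\partial c$ in $W\setminus M$. Its carrier (the union of the images of its simplices) is compact. For $W'\subset W$ open there is a natural map $H_q(W'|M)\to H_q(W|M)$. If $H_q(W|M)\ne0$, then $W\cap M\neq\emptyset$. For $U_2\subset U_1\subset W$ the exact sequence of the triple is
$$\cdots\to H_q(U_1,U_2)\to H_q(W,U_2)\to H_q(W,U_1)\to H_{q-1}(U_1,U_2)\to\cdots.$$

Examples: if $W$ is nonempty and $W\subset M$, then $H_0(W|M)=H_0(W)\ne0$. For $M=\{x_0=\frac12\}$ we have $H_1(Q|M)\cong\mathbb Z/2$ and all other $H_q(Q|M)=0$, since $Q$ is contractible and $Q\setminus M$ consists of two convex pieces. For the face $M=\{x_0=0\}$ all $H_q(Q|M)$ vanish, since $Q$ and $Q\setminus M$ are both convex and nonempty. A set cut out by $d$ coordinates shows up first in degree $d$: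

**Definition (codimension).** A closed $N\subset Q$ has *codimension $\ge d$* if $H_q(W|N)=0$ for all open $W\subset Q$ and all $q<d$. Example: $\emptyset$ has codimension $\ge d$ for every $d$.

## 8. Three lemmas: thin sets, a dichotomy, and gaining a degree

**Lemma 1.**
(a) If $S\subset\omega$, $|S|=d\ge1$ is finite, and $c_i\in(0,1)$ for $i\in S$, then $A=\{x:x_i=c_i,\ i\in S\}$ has codimension $\ge d$.
(b) Closed subsets of a closed set of codimension $\ge d$ have codimension $\ge d$.
(c) Finite unions of closed sets of codimension $\ge d$ have codimension $\ge d$.

*Proof of (b).* Let $A'\subset A$ be closed. The triple $(W,W\setminus A',W\setminus A)$ gives exactness of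
$$H_q(W|A)\to H_q(W|A')\to H_{q-1}(W\setminus A'\,|\,A),$$
where the last group has this form because $(W\setminus A')\setminus A=W\setminus A$. For $q<d$ both outer groups vanish, as $A$ has codimension $\ge d$ and $W\setminus A'$ is open.

*Proof of (c).* For two sets $A,B$, the triple $(W,W\setminus A,W\setminus(A\cup B))$ gives exactness of
$$H_q(W\setminus A\,|\,B)\to H_q(W|A\cup B)\to H_q(W|A),$$
and the outer groups vanish for $q<d$. Iterate.

*Proof of (a).* **Boxes.** Let $W=\{x:x_i\in J_i,\ i\in F\}$ be a box, with $F$ finite and $J_i$ intervals open in $I$; put $J_i=I$ for $i\notin F$. If $W\cap A=\emptyset$, then $H_q(W|A)=H_q(W,W)=0$. Otherwise, splitting the coordinates into those in $S$ and the rest,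
$$(W,W\setminus A)=(P\times R,\ (P\setminus\{c\})\times R),$$
where $P=\prod_{i\in S}J_i$ is convex, $c=(c_i)_{i\in S}$ is an interior point of $P$ in $\mathbb R^S$ because $0<c_i<1$, and $R$ is convex and nonempty, hence contractible. The set $P\setminus\{c\}$ deformation retracts radially, along segments that stay in $P$, onto a small sphere $S^{d-1}$ around $c$. So $H_q(W|A)\cong H_q(P,P\setminus\{c\})\cong\tilde H_{q-1}(S^{d-1})$, which is $0$ for $q<d$.

**Finite unions of boxes.** Use induction on the number $m$ of boxes, for all $q<d$ at once. Let $W_1$ be a union of $m-1$ boxes and $W_2$ a box. In the relative Mayer–Vietoris sequence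
$$H_q(W_1|A)\oplus H_q(W_2|A)\to H_q(W_1\cup W_2|A)\to H_{q-1}(W_1\cap W_2|A)$$
the outer groups vanish by the induction hypothesis, because $W_1\cap W_2$ is a union of at most $m-1$ boxes.

**General $W$.** A relative cycle has a compact carrier in $W$, which lies in a finite union $W_0\subset W$ of boxes; its boundary is carried by $W_0\setminus A$. So its class comes from $H_q(W_0|A)=0$. $\square$

The second lemma is the dichotomy that failed for partitions.

**Lemma 2.** Let $H_q(W|M)\neq0$, where $M$ is closed and $W$ open, and let $A\subset M$ be closed. Then either $H_q(W|A)\ne0$, or there is an open $W'\subset W$ with $\overline{W'}\cap A=\emptyset$ and, for $M'=M\cap\overline{W'}$, $H_q(W'|M')\neq0$.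

*Proof.* Suppose $H_q(W|A)=0$ and let $0\ne z\in H_q(W|M)$. In the exact sequence
$$H_q(W\setminus A,W\setminus M)\to H_q(W,W\setminus M)\to H_q(W,W\setminus A)=0$$
$z$ comes from the left. So $z$ is represented by a chain $c$ with compact carrier in $W\setminus A$ and $\partial c$ carried by $W\setminus M$. Choose an open $W'$ containing the carrier of $c$ with $\overline{W'}\subset W\setminus A$. Then $c$ defines an element of $H_q(W'|M)$ that is mapped to $z\ne0$ in $H_q(W|M)$, so $H_q(W'|M)\neq0$. Finally $W'\setminus M'=W'\setminus M$, so $H_q(W'|M')=H_q(W'|M)$. $\square$

The third lemma replaces the choice of a partition. It avoids a zero-dimensional set at the price of raising the degree by one. The point is that in $Q$ there is always a coordinate so late that both of its faces are close to any given compact set.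

**Lemma 3.** Let $H_q(W|M)\ne0$ ($M$ closed, $W$ open) and let $Z\subset Q$ be zero-dimensional. Then there is a closed $P\subset M$ with $P\cap Z=\emptyset$ and $H_{q+1}(W|P)\neq0$.

*Proof.* **Step 1: push a cycle into two opposite faces.** Let $0\ne z=[c]\in H_q(W|M)$, with $c$ carried by the compact set $T\subset W$ and $\partial c$ by the compact set $T_0\subset W\setminus M$, $T_0\subset T$. Choose $N$ so large that $2^{-N}$ is less than the distance from $T$ to $Q\setminus W$ and the distance from $T_0$ to $Q\setminus(W\setminus M)$ (no condition if the set in question is empty). Changing the $N$-th coordinate moves points by at most $2^{-N}$. For $a\in\{0,1\}$ let $\theta^a:Q\to Q$ replace $x_N$ by $a$. The straight-line homotopy from the identity to $\theta^a$ keeps $T$ in $W$ and $T_0$ in $W\setminus M$. So the inclusion and $\theta^a$ are homotopic as maps of pairs $(T,T_0)\to(W,W\setminus M)$, and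
$$[\theta^0_\#c]=z=[\theta^1_\#c]\quad\text{in }H_q(W|M).$$

**Step 2: cut between the faces.** By Fact 4 there is a partition $S$ between $\{x_N=0\}$ and $\{x_N=1\}$ in $Q$ with $S\cap Z=\emptyset$. So $Q\setminus S=O_0\sqcup O_1$ with $O_a$ open and $\{x_N=a\}\subset O_a$. Put $P=M\cap S$ and $W_a=W\cap O_a$. Then $P$ is closed, $P\subset M$ and $P\cap Z=\emptyset$.

**Step 3: the two copies of the cycle are separated off $P$.** We have $W\setminus P=(W\setminus S)\cup(W\setminus M)=(W_0\cup W_1)\cup(W\setminus M)$, a union of two open sets meeting in $(W_0\setminus M)\sqcup(W_1\setminus M)$. Excision gives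
$$H_q(W\setminus P,W\setminus M)\cong H_q(W_0|M)\oplus H_q(W_1|M).$$
The chain $\theta^a_\#c$ is carried by $W\cap\{x_N=a\}\subset W_a$, and its boundary by $W_a\setminus M$. So it defines an element $y_a$ of the $a$-th summand.

**Step 4: the difference comes from degree $q+1$.** Let $j:H_q(W\setminus P,W\setminus M)\to H_q(W,W\setminus M)$ be induced by inclusion. By Step 1, $j(y_0)=z=j(y_1)$, so $y_0-y_1\in\ker j$. By the exact sequence of the triple $(W,W\setminus P,W\setminus M)$, $\ker j$ is the image of $H_{q+1}(W,W\setminus P)=H_{q+1}(W|P)$. If this group were $0$, then $y_0=y_1$ would lie in both summands, so $y_0=0$ and $z=j(y_0)=0$, a contradiction. $\square$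

In a finite-dimensional cube the analogue is false: for $W=(0,1)^d$ and $M=Z=\{c\}$ a point of $W$, we have $H_d(W|M)\ne0$, but $P\subset M\setminus Z$ must be empty.

## 9. No open piece of $E$ is countable dimensional

**Proposition 2.** If $G\subset Q$ is open and nonempty, then $E\cap G$ is not countable dimensional.

*Proof.* Suppose $E\cap G=\bigcup_{k\in\omega}Z_k$ with $Z_k$ zero-dimensional. We construct open sets $W_0\supset W_1\supset\cdots$ and compact sets $M_0\supset M_1\supset\cdots$ such that for all $k$
$$H_k(W_k|M_k)\ne0,\qquad M_{k+1}\subset E_k\setminus Z_k.\tag{3}$$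

**Start.** Choose a nonempty open box $W_0$ with $M_0:=\overline{W_0}\subset G$. Then $H_0(W_0|M_0)=H_0(W_0)\neq0$.

**Step A: entering $E_k$ without changing the degree.** Given $H_k(W_k|M_k)\neq0$, we find an open $W\subset W_k$ and a compact $M\subset M_k\cap E_k$ with $H_k(W|M)\ne0$. Begin with $W=W_k$, $M=M_k$, and write $l=l_k$, $p=p_k$. We shall replace $(W,M)$ by smaller pairs, always keeping $H_k(W|M)\ne0$; any property that holds for all points of $M$ survives later replacements.

**(A1) Does the coordinate give a code?** Apply Lemma 2 with $q=k$ to the closed set $A=\{x\in M:x_l\in\mathcal C_p\}$. If $H_k(W|A)=0$, we obtain $(W',M')$ with $M'\cap A=\emptyset$; all points of $M'$ satisfy alternative 1, so $M'\subset E_k$ and we are done. Otherwise replace $M$ by $A$. From now on $r(x)=r_p(x_l)$ is a continuous map $M\to\mathbb K$.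

**(A2) Does the code cover?** For $n=0,1,\dots,k$ in turn let $A_n=\{x\in M:x\notin O^{r(x)}_n\}$ for the current $M$. It is closed because $\mathcal O_n$ is open and $x\mapsto(x,r(x))$ is continuous. If $H_k(W|A_n)\neq0$, then $A_n\subset E_k$ by alternative 3, and we are done with $M:=A_n$. Otherwise Lemma 2 lets us replace $(W,M)$ by some $(W',M')$ with $M'\cap A_n=\emptyset$. If we are never done, the resulting $M$ satisfies $x\in O^{r(x)}_n$ for all $x\in M$ and $n\le k$.

**(A3) Is the point caught?** For $n=0,1,\dots,k$ in turn let $L_n=\{x\in M:x\notin V^{r(x)}_n\}$ for the current $M$; it is closed because $\mathcal V_n$ is open. If $H_k(W|L_n)=0$, Lemma 2 gives $(W',M')$ with $M'\cap L_n=\emptyset$; then $M'\subset E_k$ by alternative 2, and we are done. Otherwise replace $M$ by $L_n$.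

**(A4) We must be done at some $n\le k$ in (A3).** Suppose not. Then we end with a compact $M$ with $H_k(W|M)\ne0$ and
$$x\in O^{r(x)}_n\setminus V^{r(x)}_n\qquad\text{for all }x\in M,\ n\le k.\tag{4}$$
We show that $M$ is too thin for this. Fix $n\le k$. Each $x\in M$ lies in some $B^n_i$ with $(n,i)\in r(x)$, and by continuity of $r$ the same $i$ serves all nearby points of $M$. By compactness there is $m$ such that for each $x\in M$ some $i<m$ has $(n,i)\in r(x)$ and $x\in B^n_i$. For the least such $i$, (1) gives $j<i$ with $x\in\overline{B^n_j}\setminus B^n_j$. Thus
$$M\subset\bigcup_{j<m}\bigl(\overline{B^n_j}\setminus B^n_j\bigr),$$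
which lies in a *finite* union of hyperplanes $\{x_i=c\}$ with $c\in C_n$. Intersecting over $n=0,\dots,k$, we see that $M$ lies in a finite union of sets
$$\{x:\ x_{i_0}=c_0,\ \dots,\ x_{i_k}=c_k\},\qquad c_n\in C_n.$$
If $i_a=i_b$ with $a\ne b$, such a set is empty, since $c_a\ne c_b$ because $C_a\cap C_b=\emptyset$. If $i_0,\dots,i_k$ are distinct, it has codimension $\ge k+1$ by Lemma 1(a). By Lemma 1(b) and (c), $M$ has codimension $\ge k+1$ (trivially so if $M=\emptyset$). Hence $H_k(W|M)=0$, a contradiction. This completes Step A.

**Step B: avoiding $Z_k$ and raising the degree.** Apply Lemma 3 with $q=k$ to the pair $(W,M)$ from Step A and $Z=Z_k$. It gives a closed $P\subset M$ with $P\cap Z_k=\emptyset$ and $H_{k+1}(W|P)\neq0$. Put $W_{k+1}=W$ and $M_{k+1}=P$. Then $M_{k+1}\subset M_k$, $M_{k+1}\subset E_k\setminus Z_k$, and (3) continues.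

**End.** Each $M_k$ is compact, and it is nonempty because $H_k(W_k|M_k)\ne0$. So there is $x\in\bigcap_kM_k$. Then $x\in M_0\subset G$, and by (3) $x\in E_k$ and $x\notin Z_k$ for all $k$. So $x\in E\cap G$ lies in no $Z_k$, a contradiction. $\square$

Notice the bookkeeping: avoiding $Z_0,\dots,Z_{k-1}$ has raised the degree to $k$, so at stage $k$ a set must have codimension $\ge k+1$ to be ruled out. This is why $E_k$ allows the $k+1$ indices $n=0,\dots,k$.

## 10. A compactification with countable dimensional remainder

We now make $E$ compact by adding only a countable dimensional set. The existence of such a compactification for $G_\delta$-sets is due to Lelek; here is a direct argument.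

**Step 1: the map.** Write $E=\bigcap_{n\ge1}O_n$ with $O_1\supset O_2\supset\cdots$ open in $Q$. We need a point-finite cover $\{U_{n,j}\}_{j\in\omega}$ of $O_n$ by open sets of diameter $<1/n$ (point-finite: each point is in only finitely many of them). To get one, cover $O_n$ by countably many open sets $T_0,T_1,\dots\subset O_n$ of diameter $<1/n$. Let $f_j(x)=\min(1,\rho(x,Q\setminus T_j))$, which is positive exactly on $T_j$ (with $\rho(x,\emptyset)=1$), and put
$$U_{n,j}=\{x\in T_j:\ f_i(x)<\tfrac1{j+1}\text{ for all }i<j\}.$$
If $j$ is least with $x\in T_j$, then $x\in U_{n,j}$, so these sets cover $O_n$. If $f_i(x)>0$, then $x\notin U_{n,j}$ as soon as $j>i$ and $\frac1{j+1}\le f_i(x)$, so they are point-finite.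

Let $\varphi_{n,j}(x)=2^{-j}\min(1,\rho(x,Q\setminus U_{n,j}))$, with $\rho(x,\emptyset)=1$. This is continuous on $Q$ and positive exactly on $U_{n,j}$. Put
$$\Phi=(\varphi_{n,j})_{n,j}:Q\to\prod_{n,j}[0,1],\qquad X=\Phi(Q).$$
As a continuous image of $Q$ in a metrizable space, $X$ is compact metrizable.

**Step 2: $\Phi$ embeds $E$.** Let $x\in E$, $y\in Q$ and $\Phi(x)=\Phi(y)$. For each $n$ we have $x\in O_n$, so $x\in U_{n,j}$ for some $j$. Then $\varphi_{n,j}(y)=\varphi_{n,j}(x)>0$, so $y\in U_{n,j}$ and $\rho(x,y)<1/n$. Hence $y=x$. So $\Phi|_E$ is injective and $E=\Phi^{-1}(\Phi(E))$. The map $\Phi$ is closed, as $Q$ is compact, and the restriction of a closed map to a full preimage $\Phi^{-1}(B)\to B$ is closed. Therefore $\Phi|_E:E\to E':=\Phi(E)$ is a homeomorphism.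

**Step 3: the remainder is countable dimensional.** Let $x\in Q\setminus E$, say $x\notin O_n$. Then $x\notin O_m$ and so $\varphi_{m,j}(x)=0$ for all $m\ge n$ and all $j$. For each $m<n$ only finitely many $\varphi_{m,j}(x)$ are nonzero, by point-finiteness. So every point of $\Sigma:=X\setminus E'=\Phi(Q\setminus E)$ has only finitely many nonzero coordinates. There are countably many finite sets of coordinates, so $\Sigma$ lies in a countable union of finite-dimensional cubes and is countable dimensional by Section 1.

**Step 4: the conclusion of Theorem 1.** By Proposition 2 with $G=Q$, $E$ is not countable dimensional. Hence $X$, which contains $E'\cong E$, is not countable dimensional.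

Let $A\subset X$, and put $A_1=A\cap E'$, $A_2=A\cap\Sigma$. The set $A_1$ has property $\mathcal C$ by Proposition 1, since it is homeomorphic to a subset of $E$. The set $A_2$ is countable dimensional and has property $\mathcal C$ by Fact 3. Given open covers $\mathcal U_1,\mathcal U_2,\dots$ of $A$, apply property $\mathcal C$ of $A_1$ to the traces of $\mathcal U_1,\mathcal U_3,\dots$, and property $\mathcal C$ of $A_2$ to the traces of $\mathcal U_2,\mathcal U_4,\dots$. Discard empty sets and extend each resulting disjoint family by Fact 2 to a disjoint family of open subsets of $A$ refining the corresponding $\mathcal U_i$. Together these families cover $A_1\cup A_2=A$. So every subset of $X$ has property $\mathcal C$. With the $G_\delta$ property from Section 5 and Proposition 1, this proves Theorem 1, and with it the conjecture. $\blacksquare$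

The argument of Section 3 with general $f_i$ shows that property $\mathcal C$ implies weak infinite-dimensionality (Addis–Gresham): for every sequence of pairs of disjoint closed sets $A_i,B_i$ there are partitions $L_i$ between them with $\bigcap_iL_i=\emptyset$. One takes $f_i$ equal to $0$ on $A_i$ and $1$ on $B_i$. So $X$ is also a compact space all of whose subsets are weakly infinite-dimensional but which is not countable dimensional.

## 11. Local connectedness, open subsets, and $\aleph_1$ zero-dimensional pieces

We prove Theorem 2.

**Step 1: $X$ is a locally connected continuum.** It is compact and connected as the image of $Q$. Let $U\subset X$ be open and let $C$ be a component of $U$. Each component of $\Phi^{-1}(U)$ is mapped to a connected subset of $U$, so $\Phi^{-1}(C)$ is a union of components of $\Phi^{-1}(U)$. These are open because $Q$ is locally connected, so $\Phi^{-1}(C)$ is open. As $\Phi$ is a closed surjection, $X\setminus C=\Phi(Q\setminus\Phi^{-1}(C))$ is closed, so $C$ is open. Hence $X$ is locally connected.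

**Step 2: no nonempty open $G\subset X$ is countable dimensional.** The set $\Phi^{-1}(G)$ is nonempty and open in $Q$, and $G\supset\Phi(E\cap\Phi^{-1}(G))\cong E\cap\Phi^{-1}(G)$ by Step 2 of Section 10. By Proposition 2 this subspace is not countable dimensional, so neither is $G$.

**Step 3: exactly $\aleph_1$ zero-dimensional subspaces are needed.** Countably many do not cover $X$, by Theorem 1. On the other hand, every separable metrizable space is a union of $\aleph_1$ zero-dimensional subspaces. Embed it in $I^\omega$. Choose pairwise disjoint countable dense sets $D_\alpha\subset I$ for $\alpha<\omega_1$, for example the traces on $I$ of $\aleph_1$ different cosets of the rationals in $\mathbb R$. Given $x\in I^\omega$, each of its countably many coordinates lies in at most one $D_\alpha$, so $x$ has a coordinate in $D_\alpha$ for only countably many $\alpha$. Any other $\alpha$ gives $x\in(I\setminus D_\alpha)^\omega$. Hence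
$$I^\omega=\bigcup_{\alpha<\omega_1}(I\setminus D_\alpha)^\omega,$$
a union of $\aleph_1$ zero-dimensional sets, and their traces cover the embedded space. So the least number for $X$ is exactly $\aleph_1$, and no separable metrizable space requires more. $\blacksquare$
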